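\title{An infinite chain of arithmetic antiderivatives}

\begin{abstract}
The arithmetic derivative is the function $n\mapsto n'$ on the natural numbers with $p'=1$ for every prime $p$ and $(ab)'=a'b+ab'$. We prove that there is an infinite sequence $1=a_1<a_2<a_3<\cdots$ with $a_n'=a_{n-1}$ for all $n\ge2$. In fact all but $O(Xe^{-c_0\sqrt{\log X}})$ of the primes $p\le X$ with $p\equiv23\pmod{24}$ are the second term of continuum many such sequences. The proof rests on the identity $(pqr)'=pq+qr+rp$ for primes $p,q,r$. We show that all but $O(Ne^{-c\sqrt{\log N}})$ of the integers $a\equiv 23\pmod{24}$ in $(N,2N]$ have about $N^{1/2}$ representations in this form with $pqr\equiv23\pmod{24}$, and that an exceptional set of this size is small enough for an induction on the length of the chain.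
\end{abstract}

\section{Introduction}\label{sec:intro}

The \emph{arithmetic derivative} is the function $n\mapsto n'$ on the natural numbers $0,1,2,\dots$ defined by $p'=1$ for every prime $p$ and by the Leibniz rule $(ab)'=a'b+ab'$. It follows that $0'=1'=0$ and that
\begin{equation}\label{eq:formula}
n'=n\sum_i\frac{k_i}{p_i}\qquad\text{for } n=\prod_ip_i^{k_i}.
\end{equation}
Thus $n'$ is the sum of the quotients $n/p$ over the prime factors $p$ of $n$, counted with multiplicity. We call $x$ an \emph{antiderivative} of $a$ if $x'=a$. The question of this paper is whether, starting from $1$, one can take antiderivatives forever. We take it from \cite{EIS}, as Conjecture~8: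
\begin{quote}
\emph{There is an infinite sequence $(a_n)$ of different natural numbers such that $a_1=1$ and $a_n'=a_{n-1}$ for $n=2,3,\dots$}
\end{quote}
The terms of such a sequence are different automatically: if $a_n=a_m$ with $n>m$, differentiating $m$ times gives $a_{n-m}=1'=0$, and differentiating further gives $a_1=0$.

A composite $x$ with least prime factor $p\le\sqrt x$ has $x'\ge x/p\ge\sqrt x$. Hence the antiderivatives of $1$ are exactly the primes, and every $a\ge2$ has only finitely many antiderivatives, all at most $a^2$. Some chains die at once: $4'=4$, $6'=5$, $8'=12$, $9'=6$, so neither $2$ nor $3$ has an antiderivative. Others last longer, such as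
\begin{equation}\label{eq:chain}
1,\quad5,\quad6=2\cdot3,\quad9=3\cdot3,\quad14=2\cdot7,\quad33=3\cdot11,\quad62=2\cdot31,\quad177=3\cdot59 .
\end{equation}
The finite chains starting at $1$ form a tree in which the root has infinitely many children and every other vertex has finitely many. By K\"onig's lemma the conjecture holds if and only if some single prime carries chains of every finite length. So one needs control of the tree above a fixed prime, uniformly in the height. We prove the conjecture.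

\begin{theorem}\label{thm:chain}
There is an infinite sequence $1=a_1<a_2<a_3<\cdots$ of natural numbers with $a_n'=a_{n-1}$ for all $n\ge2$.
\end{theorem}

This follows from a quantitative statement about the residue class
\[
\mathcal A=\{n\ge1:\ n\equiv23\pmod{24}\}.
\]

\begin{theorem}\label{thm:good}
There are a constant $c_0>0$ and a set $\mathcal G\subset\mathcal A$ such that
\begin{itemize}
\item[(a)] $\#\{n\le X:\ n\in\mathcal A\setminus\mathcal G\}\ll X\exp(-c_0\sqrt{\log X})$;
\item[(b)] every $a\in\mathcal G$ has at least $b(a):=\max\bigl(2,\,a^{1/2}e^{-\sqrt{\log a}}\bigr)$ elements $x\in\mathcal G$ with $x'=a$, $x>a$ and $a^{3/2}e^{-\sqrt{\log a}}\le x\le a^{3/2}$.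
\end{itemize}
Hence all but $O(Xe^{-c_0\sqrt{\log X}})$ of the primes $p\le X$ with $p\equiv23\pmod{24}$ are the term $a_2$ of continuum many sequences as in Theorem~\ref{thm:chain}.
\end{theorem}

The implied constants in Theorem~\ref{thm:good} are ineffective, because Siegel's theorem is used (once, in Lemma~\ref{lem:twisted}). This does not affect the existence statements.

Section~\ref{sec:three} explains why we look for antiderivatives with three prime factors and states the analytic result, Proposition~\ref{prop:main}: almost every $a\in\mathcal A$ has many antiderivatives in $\mathcal A$. Section~\ref{sec:induction} deduces both theorems from it. The rest of the paper proves Proposition~\ref{prop:main}; the plan of that proof is in Section~\ref{sec:setup}.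

\section{Antiderivatives with three prime factors}\label{sec:three}

For primes $p,q,r$, not necessarily distinct, \eqref{eq:formula} gives $(pq)'=p+q$ and $(pqr)'=pq+qr+rp$. The chain \eqref{eq:chain} uses only the first identity. An even term $p+q>4$ is then followed by the odd term $pq$, and an odd number $a$ is a sum of two primes only if $a-2$ is prime, which fails for almost all odd $a$ (and for $a=177$). An argument that works with almost all integers cannot proceed in this way. With three odd primes, both $pqr$ and $pq+qr+rp$ are odd, so the step can be repeated. Three primes also give the largest antiderivatives that an odd number can have.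

\begin{lemma}\label{lem:odd}
If $a>1$ is odd and $x'=a$, then $x\le\max\bigl(2a,(a/3)^{3/2}\bigr)$.
\end{lemma}

\begin{proof}
If $x$ is even, then $x'\ge x/2$. Let $x$ be odd, with prime factors $p_1,\dots,p_k$ counted with multiplicity. Each $x/p_i$ is odd, so $a=\sum_ix/p_i\equiv k\pmod 2$ and $k$ is odd; $k\ne1$ because $a>1$. So $k\ge3$, and the inequality of arithmetic and geometric means gives $x'=x\sum_i1/p_i\ge kx^{1-1/k}\ge3x^{2/3}$.
\end{proof}

The chains given by Theorem~\ref{thm:good} satisfy $a_{n-1}^{3/2}e^{-\sqrt{\log a_{n-1}}}\le a_n\le a_{n-1}^{3/2}$ for all $n\ge3$, and Lemma~\ref{lem:odd} shows that the exponent $3/2$ cannot be increased at odd terms.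

How many antiderivatives $pqr$ should one expect? There are $\asymp N^{3/2}/(\log N)^3$ triples of primes in $(\sqrt N,2\sqrt N]$, and their values $pq+qr+rp$ lie in $(3N,12N]$. So an integer of size $N$ has on average about $N^{1/2}/(\log N)^{3}$ such antiderivatives, each of size $N^{3/2}$, and these in turn have many more. A branching process whose number of offspring grows so fast should survive, and this is the reason to believe the conjecture.

There are congruence obstructions. Let $p,q,r\ge5$ be primes and $F=pq+qr+rp$, so that $2F=(p+q+r)^2-p^2-q^2-r^2$. Odd squares are $1$ modulo $8$, so $2F\equiv-2\pmod 8$. The squares $p^2,q^2,r^2$ are $1$ modulo $3$, so $2F\equiv(p+q+r)^2\equiv0$ or $1\pmod 3$. Therefore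
\begin{equation}\label{eq:obstruction}
F\equiv3\pmod4,\qquad F\not\equiv1\pmod3 .
\end{equation}
If $x=pqr$ is to be of the form $F$ at the next step, it must satisfy \eqref{eq:obstruction}, and it is prime to $3$; so $x\equiv11\pmod{12}$. We work in the subclass $\mathcal A$, where a suitable choice of the classes of $p$ and $q$ forces $pqr\in\mathcal A$ (Lemma~\ref{lem:congruence}). A small example of a step inside $\mathcal A$ is $455=5\cdot7\cdot13$, with $455'=35+91+65=191$.

\begin{proposition}\label{prop:main}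
There is an absolute constant $c\in(0,\frac1{10})$ with the following property. For real $N>1$ put
\[
L=\log N,\qquad D=\exp(c\sqrt L),\qquad P=N^{1/2}D^{-1/6}.
\]
If $N$ is large, then all but $O(ND^{-1/7})$ of the $a\in(N,2N]\cap\mathcal A$ have at least $PL^{-5}$ distinct $x\in\mathcal A$ with $x'=a$, $x>a$ and $\frac15PN\le x\le4PN$.
\end{proposition}

\section{From almost all integers to infinite chains}\label{sec:induction}

Call $a$ bad at level $k+1$ if it has few antiderivatives that are good at level $k$. A bad $a\in(N,2N]$ is either exceptional in Proposition~\ref{prop:main}, or at least half of its $PL^{-5}$ antiderivatives are bad at level $k$. These lie below $4PN\approx N^{3/2}$, and different $a$ have different antiderivatives. So if $\delta_k(X)$ denotes the density of the bad integers of level $k$ at scale $X$, then roughly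
\[
\delta_{k+1}(N)\ll D^{-1/7}+L^5\,\delta_k(4PN).
\]
The factor $L^5$ is lost because the antiderivatives in Proposition~\ref{prop:main} fill only a proportion of order $L^{-5}$ of the integers up to $4PN$, and we cannot exclude that the bad integers concentrate there. A bound $\delta_k\ll\eta$ uniform in $k$ propagates if $L^5\eta(N^{3/2})$ is much smaller than $\eta(N)$. For $\eta(X)=(\log X)^{-A}$ the passage from $N$ to $N^{3/2}$ gains only the constant factor $(3/2)^{A}$. For $\eta(X)=\exp(-c_0\sqrt{\log X})$ it gains $\exp\bigl(c_0(\sqrt{3/2}-1)\sqrt L\bigr)$, which exceeds every power of $L$. This is why Proposition~\ref{prop:main} needs a saving of this strength.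

\begin{proof}[Proof of Theorems \ref{thm:chain} and \ref{thm:good} from Proposition~\ref{prop:main}]
For $a\in\mathcal A$ let $S(a)$ be the finite set of $x\in\mathcal A$ with $x'=a$, $x>a$ and $a^{3/2}e^{-\sqrt{\log a}}\le x\le a^{3/2}$. Let $N$ be large and $N<a\le 2N$. Since $D^{1/6}\to\infty$ and $D^{1/6}\le e^{\sqrt L/60}$,
\[
4PN\le N^{3/2}\le a^{3/2},\qquad \tfrac15PN\ge(2N)^{3/2}e^{-\sqrt L}\ge a^{3/2}e^{-\sqrt{\log a}},
\]
and $b(a)\le\max(2,(2N)^{1/2}e^{-\sqrt L})\le\frac12PL^{-5}$. So the $x$ supplied by Proposition~\ref{prop:main} lie in $S(a)\cap[1,4PN]$.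

Put $\mathcal G_0=\mathcal A$ and $\mathcal G_{k+1}=\{a\in\mathcal A:\ \#(S(a)\cap\mathcal G_k)\ge b(a)\}$. Then $\mathcal G_1\subset\mathcal G_0$, and $\mathcal G_k\subset\mathcal G_{k-1}$ implies $\mathcal G_{k+1}\subset\mathcal G_k$; so the sets $\mathcal G_k$ decrease. Let $\mathcal B_k=\mathcal A\setminus\mathcal G_k$, $\mathcal B_k(X)=\#(\mathcal B_k\cap[1,X])$, $c_0=c/14$ and $\eta(X)=e^{-c_0\sqrt{\log X}}$, so that $D^{-1/7}=\eta(N)^2$. We claim that there is $C_0\ge1$ with
\begin{equation}\label{eq:claim}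
\mathcal B_k(X)\le C_0X\eta(X)\qquad\text{for all }k\ge0,\ X\ge1 .
\end{equation}

We use induction on $k$; the set $\mathcal B_0$ is empty. Assume \eqref{eq:claim} for $k$. Let $N$ be large, and let $a\in\mathcal B_{k+1}\cap(N,2N]$ be outside the exceptional set of Proposition~\ref{prop:main}, which has at most $CND^{-1/7}$ elements. Fewer than $b(a)\le\frac12PL^{-5}$ of the $x$ in Proposition~\ref{prop:main} lie in $\mathcal G_k$, so at least $\frac12PL^{-5}$ of them lie in $\mathcal B_k\cap[1,4PN]$. For distinct $a$ these sets of $x$ are disjoint, since $x$ determines $a=x'$. Also $\log(4PN)\ge1.44L$, so $\eta(4PN)\le\eta(N)e^{-0.2c_0\sqrt L}$. Hence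
\[
\#\bigl(\mathcal B_{k+1}\cap(N,2N]\bigr)\le CN\eta(N)^2+\frac{2L^5}{P}\,C_0\,4PN\,\eta(4PN)\le\Bigl[Ce^{-c_0\sqrt L}+8C_0L^5e^{-0.2c_0\sqrt L}\Bigr]N\eta(N).
\]
Choose $N_2\ge e$, independent of $k$ and $C_0$, such that all of the above holds and $Ce^{-c_0\sqrt L}\le\frac1{20}$, $8L^5e^{-0.2c_0\sqrt L}\le\frac1{20}$ for $N\ge N_2$. For such $N$ the bracket is at most $C_0/10$.

Cover $[1,X]$ by the intervals $(N,2N]$ with $N=X2^{-j-1}$, $j\ge0$. The function $N^{1/2}\eta(N)=\exp(\frac12L-c_0\sqrt L)$ increases for $N\ge e$, so $N\eta(N)\le2^{-(j+1)/2}X\eta(X)$ when $N\ge N_2$. These intervals contribute at most $\frac{C_0}{10}X\eta(X)\sum_{j\ge0}2^{-(j+1)/2}\le\frac{C_0}4X\eta(X)$, and the remaining ones contain at most $2N_2$ integers in total. Choose $X_3$ with $X\eta(X)\ge4N_2$ for $X\ge X_3$. Then $\mathcal B_{k+1}(X)\le\frac34C_0X\eta(X)$ for $X\ge X_3$. With $C_0=1/\eta(X_3)$ the bound \eqref{eq:claim} is trivial for $X<X_3$, as then $C_0\eta(X)\ge1$. This proves \eqref{eq:claim}.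

Let $\mathcal G=\bigcap_k\mathcal G_k$. The sets $\mathcal B_k\cap[1,X]$ increase to the finite set $(\mathcal A\setminus\mathcal G)\cap[1,X]$, so \eqref{eq:claim} gives (a). For $a\in\mathcal G$ the sets $S(a)\cap\mathcal G_k$ decrease, are finite, and have at least $b(a)$ elements each. They are therefore constant for large $k$, equal to $S(a)\cap\mathcal G$. This is (b).

There are $\sim X/(8\log X)$ primes $p\le X$ with $p\equiv23\pmod{24}$, and this exceeds $C_0X\eta(X)$ for large $X$. So $\mathcal G$ contains a prime, and by (a) it contains all but $O(X\eta(X))$ of these primes up to $X$. For a prime $p\in\mathcal G$ put $a_1=1$, $a_2=p$, and choose successively $a_{n+1}\in\mathcal G$ with $a_{n+1}'=a_n$ and $a_{n+1}>a_n$ by (b). There are at least two choices at each step, which gives continuum many sequences.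
\end{proof}

\section{Notation and standard facts}\label{sec:tools}

From now on $N$ is a large real number, $L=\log N$, and $B$ is an absolute constant that may change at each occurrence; implied constants are absolute. We write $e(x)=e^{2\pi ix}$ and $\|x\|$ for the distance from $x$ to the nearest integer. The letters $p,q,\ell$ denote primes unless said otherwise; $\Lambda,\mu,\varphi,\tau,\omega$ are the von Mangoldt, M\"obius, Euler, divisor and number-of-prime-divisors functions. A sum $\sum_{b\,(k)}$ runs over all residues modulo $k$ and $\sum^*_{b\,(k)}$ over the reduced ones (for $k=1$, the single class $b=0$). The symbol $\mathbb E$ denotes a uniform average over a finite set, and $\mathbf 1[\,\cdot\,]$ is $1$ or $0$ according as the condition holds or not.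

\subsection*{Ramanujan and Gauss sums}
The Ramanujan sum $c_k(n)=\sum^*_{b\,(k)}e(bn/k)$ is real and multiplicative in $k$; $c_\ell(n)$ is $\ell-1$ if $\ell\mid n$ and $-1$ otherwise; and $c_k(n)=\mu(k)$ if $(n,k)=1$. For a character $\chi$ modulo $k$ let $\gamma(\chi)=\sum_{b\,(k)}\chi(b)e(b/k)$. For $(n,k)=1$,
\begin{equation}\label{eq:gauss}
\sum_{b\,(k)}\chi(b)e(bn/k)=\bar\chi(n)\gamma(\chi),\qquad e(n/k)=\frac1{\varphi(k)}\sum_{\chi\,(k)}\gamma(\bar\chi)\chi(n).
\end{equation}
If $\chi$ is primitive, the first identity holds for all $n$, and $|\gamma(\chi)|=\sqrt k$; if moreover $\chi$ is real, then $\overline{\gamma(\chi)}=\chi(-1)\gamma(\chi)$, so $\gamma(\chi)^2=\chi(-1)k$. If $\chi$ modulo $k$ is induced by the primitive character $\chi^*$ of conductor $f$, then $\gamma(\chi)=\mu(k/f)\chi^*(k/f)\gamma(\chi^*)$. In particular $|\gamma(\chi)|\le\sqrt k$ always, and $\gamma(\chi)=\mu(k)$ for the principal character.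

\subsection*{Primes in progressions}
To save a power of $D$ we need the distribution of primes modulo every $k$ up to a constant times $D$. In this range the term coming from a possible exceptional zero is not negligible, and we carry it along.

\begin{lemma}\label{lem:pnt}
There is an absolute constant $c_1\in(0,1)$ with the following property. Let $N$ be large and $Z=\exp(\frac12\sqrt L)$. There is at most one primitive real character $\chi_1$, of conductor $1<\mathfrak f\le Z$, with an associated real zero $\beta\in[\frac12,1)$ of $L(s,\chi_1)$, such that for all $k\le Z$, all $\chi$ modulo $k$ and all $1\le y\le x$ with $N^{1/4}\le x\le N$,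
\[
\sum_{n\le y}\chi(n)\Lambda(n)=\delta_0y-\delta_1\frac{y^\beta}\beta+O\bigl(xe^{-c_1\sqrt L}\bigr),
\]
where $\delta_0=\mathbf 1[\chi\text{ is principal}]$ and $\delta_1=\mathbf 1[\chi\text{ is induced by }\chi_1]$. If there is no such $\chi_1$, the formula holds with $\delta_1=0$.
\end{lemma}

\begin{proof}
By the Landau--Page theorem \cite[\S14]{Dav} there is $c'>0$ such that for each $Q\ge3$ at most one primitive real non-principal character of conductor at most $Q$ has an $L$-function with a real zero exceeding $1-c'/\log Q$, and this zero is then unique and simple. By \cite[\S20]{Dav}, after decreasing $c'$ (we take $c'\le\frac12$), for $y\ge2$, $k\le\exp(3\sqrt{\log y})$ and $\chi$ modulo $k$,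
\[
\sum_{n\le y}\chi(n)\Lambda(n)=\delta_0y-\Bigl[\frac{y^{\beta'}}{\beta'}\Bigr]+O\bigl(ye^{-c''\sqrt{\log y}}\bigr),
\]
where the bracket is present if and only if $\chi$ is real and non-principal and $L(s,\chi)$ has a real zero $\beta'>1-c'/\log k$; such a zero exceeds $\frac12$, as $k\ge3$. Take $Q=Z$, and let $(\chi_1,\beta)$ be the possible pair with $\beta>1-c'/\log Z$. Let $k\le Z$. If $y<xe^{-\sqrt L}$, all terms in the lemma are $O(y)$ by Chebyshev's bound. Otherwise $\log y\ge L/4-\sqrt L\ge L/5$, so $k\le\exp(3\sqrt{\log y})$ and the formula applies. Recall that $L(s,\chi)$ and the $L$-function of the primitive character inducing $\chi$ have the same zeros with positive real part. If $\chi$ is induced by $\chi_1$, the bracket is present with $\beta'=\beta$, since $1-c'/\log Z\ge1-c'/\log k$. Otherwise a bracket that is present has $\beta'\le1-c'/\log Z$, and then $y^{\beta'}\le y\exp(-\frac25c'\sqrt L)$ goes into the error term.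
\end{proof}

We fix $\chi_1,\mathfrak f,\beta$ as in the lemma; if $\chi_1$ does not exist, all terms containing it below are omitted. The parameters are
\begin{equation}\label{eq:parameters}
c=\frac{c_1}{10},\qquad D=e^{c\sqrt L},\qquad P=N^{1/2}D^{-1/6},\qquad R=\frac NP=N^{1/2}D^{1/6},\qquad\frac PR=D^{-1/3}.
\end{equation}
Thus $24D\le Z$, and the error term in Lemma~\ref{lem:pnt} is $O(xD^{-10})$. Every fixed power of $L$ is smaller than every fixed positive power of $D$, and every fixed power of $D$ is smaller than every fixed positive power of $N$.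

\subsection*{Further facts}
\begin{itemize}
\item[(F1)] \emph{Siegel's theorem.} For every $\eta>0$ there is $C(\eta)$ with $1-\beta\ge C(\eta)^{-1}\mathfrak f^{-\eta}$.
\item[(F2)] \emph{Vinogradov's bound} \cite[\S25]{Dav}. If $|\xi-b/k|\le k^{-2}$ and $(b,k)=1$, then
$\sum_{n\le x}\Lambda(n)e(n\xi)\ll(xk^{-1/2}+x^{4/5}+x^{1/2}k^{1/2})(\log x)^4$.
\item[(F3)] \emph{Large sieve.} If the points $\xi_1,\xi_2,\dots$ satisfy $\|\xi_i-\xi_j\|\ge\delta$ for $i\ne j$, then for an interval $I$ of length $|I|$,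
$\sum_{a\in I}\bigl|\sum_jz_je(a\xi_j)\bigr|^2\le(|I|+1+\delta^{-1})\sum_j|z_j|^2$. Distinct fractions modulo $1$ with denominators at most $Q$ satisfy this with $\delta=Q^{-2}$.
\item[(F4)] \emph{Divisor sums.} $\sum_{n\le x}\tau(n)^j\ll_jx(\log x)^{2^j-1}$ for $x\ge2$; summing over dyadic ranges, $\sum_{n>y}\tau(n)^jn^{-2}\ll_j(\log 2y)^{2^j-1}/y$ for $y\ge1$. Also $\tau(n)\ll_\eta n^\eta$, $\tau(mn)\le\tau(m)\tau(n)$, $k/\varphi(k)\ll\log2k$, $\sum_{k\le y}1/\varphi(k)\ll\log2y$, and $\sum_{\ell\le y}1/\ell=\log\log y+O(1)$ (Mertens).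
\item[(F5)] $\#\{xy=zw:\ 1\le x,y,z,w\le P\}\ll P^2\log P$ for $P\ge2$. Indeed, writing $x=gx_1$, $z=gz_1$ with $(x_1,z_1)=1$ we get $y=tz_1$, $w=tx_1$ with $g,t\le P/\max(x_1,z_1)$, and at most $2M$ pairs have $\max(x_1,z_1)=M$.
\end{itemize}

\section{The weighted count and the plan of the proof}\label{sec:setup}

Given $a,p,q$, the third prime is $r=(a-pq)/(p+q)$. Since $p+q$ is even, $r$ modulo $8$ depends on $a$ modulo $16$. We therefore split $\mathcal A\cap(N,2N]$ into the two sets
\[
\mathcal A_\iota=\{a\in(N,2N]:\ a\equiv-1+24\iota\pmod{48}\},\qquad\iota\in\{0,1\},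
\]
and fix $\iota$ for the rest of the paper.

\begin{lemma}\label{lem:congruence}
Let $a\equiv-1+24\iota\pmod{48}$, $p\equiv1$ and $q\equiv1+12\iota\pmod{24}$ be positive integers. If $r=(a-pq)/(p+q)$ is an integer, then $pqr\equiv-1\pmod{24}$.
\end{lemma}

\begin{proof}
Write $a=-1+24A$ with $A\equiv\iota\pmod2$, $p=1+24y$, $q=1+12A+24z$ and $n=y+z$. Then $\frac{p+q}2=1+6A+12n$ is prime to $6$. Since $48\mid24y(12A+24z)$, we have $pq\equiv1+12A+24n\pmod{48}$, so $\frac{a-pq}2\equiv-1+6A-12n\pmod{24}$. Moreover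
\[
(-1+12A)(1+6A+12n)=-1+6A-12n+72A^2+144An\equiv-1+6A-12n\pmod{24}.
\]
As $r\cdot\frac{p+q}2=\frac{a-pq}2$ and $\frac{p+q}2$ is invertible modulo $24$, we get $r\equiv-1+12A$, and $pqr\equiv(1+12A)(-1+12A)=144A^2-1\equiv-1\pmod{24}$.
\end{proof}

So no congruence has to be imposed on $r$. Let $\Lambda_1(p)=\log p$ if $p\in(P,2P]$ is a prime $\equiv1\pmod{24}$, let $\Lambda_2(q)=\log q$ if $q\in(P,2P]$ is a prime $\equiv1+12\iota\pmod{24}$, let $\Lambda_3(r)=\log r$ if $r\le R$ is prime, and let these functions be $0$ otherwise. A function $h$ on the integers of $[1,R]$ is extended by $0$ to all other real numbers, and we put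
\[
\rho_h(a)=\sum_{p,q}\Lambda_1(p)\Lambda_2(q)\,h\Bigl(\frac{a-pq}{m}\Bigr),\qquad m=p+q\in(2P,4P],\qquad\rho=\rho_{\Lambda_3}.
\]
The letter $m$ always denotes $p+q$. For $a\in(N,2N]$ we have $pq\le4P^2<N$ and $a/m<R$, so
\begin{equation}\label{eq:range}
0<(a-pq)/m<R .
\end{equation}

\begin{proposition}\label{prop:rho}
There is an absolute constant $c_2>0$ such that $\rho(a)\ge c_2P/L$ for all but $O(ND^{-1/7})$ of the $a\in\mathcal A_\iota$.
\end{proposition}

\begin{proof}[Proof of Proposition~\ref{prop:main} from Proposition~\ref{prop:rho}]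
Let $a\in\mathcal A_\iota$ with $\rho(a)\ge c_2P/L$. Each triple of primes $(p,q,r)$ counted by $\rho(a)$ has weight at most $L^3$, so there are at least $c_2PL^{-4}\ge6PL^{-5}$ triples. Each gives $x=pqr$ with $x'=pq+r(p+q)=a$, and $x\in\mathcal A$ by Lemma~\ref{lem:congruence}. We have $R\ge r\ge(N-4P^2)/(4P)=R/4-P\ge R/5$, so $\frac15PN\le x\le4P^2R=4PN$, and $x>2N\ge a$. A given $x$ arises from at most $6$ triples.
\end{proof}

The expected order of $\rho(a)$ is $P$: there are about $P^2$ weighted pairs $(p,q)$, and $m\mid a-pq$ holds with probability about $1/P$. We cannot evaluate $\rho(a)$ for an individual $a$, but we can on average. The idea is to replace $\Lambda_3$ by a model that remembers only the residues of primes to small moduli. The simplest nontrivial model already shows where the main term comes from.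

\begin{example}\label{ex:parity}
Retain from the primality of $r$ only that $r$ is odd: take $h(r)=1-(-1)^r$, which vanishes for even $r$ and has mean value $1$, like $\Lambda_3$. For an integer $x$,
\[
\mathbf 1[m\mid x]=\frac1m\sum_{j\,(m)}e\Bigl(-\frac{jx}m\Bigr),\qquad\mathbf 1[m\mid x]\,(-1)^{x/m}=\frac1m\sum_{j\,(2m),\ j\text{ odd}}e\Bigl(-\frac{jx}{2m}\Bigr).
\]
With $x=a-pq$ this turns $\rho_h(a)$ into a trigonometric polynomial in $a$ with frequencies $j/m$ and $j/(2m)$. Here $m\equiv2$ and $x\equiv3-1\equiv2\pmod4$. The first sum contains the frequencies $0$ and $\frac12$, which contribute $\frac1m$ and $\frac1me(-\frac x2)=\frac1m$. The second contains $\frac14$ and $\frac34$ (with $j=\frac m2,\frac{3m}2$, both odd), which contribute $-\frac1m\bigl(e(-\frac x4)+e(-\frac{3x}4)\bigr)=\frac2m$. These four frequencies occur for every pair $(p,q)$, and together they give $4\sum_{p,q}\Lambda_1(p)\Lambda_2(q)/m\asymp P$. The factor $4$ has a meaning: $m$ and $x$ are both even, which doubles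 the chance that $m\mid x$, and then $r=x/m$ is automatically odd, which doubles its weight. A frequency with denominator $s$ occurs only for the pairs with $s\mid2m$; for large $s$ these are few, and the large sieve will bound such frequencies in mean square.
\end{example}

In Section~\ref{sec:model} we write $\Lambda_3=h^\sharp+h^\flat$, where $h^\sharp$ extends the model of Example~\ref{ex:parity} to all moduli $k\le D$ and $h^\flat$ has uniformly small Fourier transform. With $\rho^\sharp=\rho_{h^\sharp}$ and $\rho^\flat=\rho_{h^\flat}$ we obtain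
\begin{equation}\label{eq:decomposition}
\rho(a)=\rho^\sharp(a)+\rho^\flat(a)=M(a)+T(a)+E(a)+\rho^\flat(a).
\end{equation}
The term $\rho^\flat$ is small in mean square (Section~\ref{sec:flat}); this is the key estimate. The term $E$ is a smoothing error, and $T$ collects the frequencies of $\rho^\sharp$ with denominator larger than $D$ (Section~\ref{sec:tail}). The term $M$ collects the denominators up to $D$ and is a truncated singular series, which is $\gg P/L$ for almost all $a$ (Section~\ref{sec:main}).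

\section{A model for the primes}\label{sec:model}

For a function $h$ on $[1,R]$ let $\widehat h(\xi)=\sum_nh(n)e(n\xi)$. Near a fraction $b/k$ with small denominator, \eqref{eq:gauss} and Lemma~\ref{lem:pnt} show that $\widehat{\Lambda_3}$ has two main terms, from the principal character and from the character induced by $\chi_1$. Their coefficients are
\[
\alpha_k=\frac{\mu(k)}{\varphi(k)},\qquad\alpha_k'=\begin{cases}\gamma_k/\varphi(k)&\text{if }\mathfrak f\mid k,\\0&\text{otherwise,}\end{cases}\qquad\gamma_k=\mu(k/\mathfrak f)\chi_1(k/\mathfrak f)\gamma(\chi_1),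
\]
where $\gamma_k$ is the Gauss sum of the character modulo $k$ induced by $\chi_1$. By (F4), for $k\le D$,
\begin{equation}\label{eq:alpha}
|\alpha_k|\ll L/k,\qquad|\alpha'_k|\ll L\,\mathfrak f^{1/2}/k\le L\,k^{-1/2}\ \ (\mathfrak f\mid k).
\end{equation}
We define the model so that it has exactly these main terms: for integers $1\le n\le R$,
\begin{equation}\label{eq:model}
h^\sharp(n)=\sum_{k\le D}\ \sideset{}{^*}\sum_{b\,(k)}\bigl[\alpha_k-\alpha'_k\chi_1(b)n^{\beta-1}\bigr]e(-bn/k),\qquad h^\flat=\Lambda_3-h^\sharp .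
\end{equation}
The terms $k=1,2$ give $1-(-1)^n$, the function of Example~\ref{ex:parity}. In general $1+\alpha_\ell c_\ell(n)=\frac{\ell}{\ell-1}\mathbf 1[\ell\nmid n]$, so $\sum_{k\le D}\alpha_kc_k(n)$ is a truncation of the normalized indicator function of the integers without prime factors $\le D$.

\begin{lemma}\label{lem:size}
The functions $h^\sharp$ and $h^\flat$ are real, and for $1\le n\le R$,
\begin{equation}\label{eq:size}
\sum_{k\le D}\Bigl|\alpha'_k\sideset{}{^*}\sum_{b\,(k)}\chi_1(b)e(-bn/k)\Bigr|\ll L^2\tau(n),\qquad|h^\sharp(n)|,\ |h^\flat(n)|\ll L^2\tau(n).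
\end{equation}
\end{lemma}

\begin{proof}
For squarefree $k$ we have $|c_k(n)|=\varphi((k,n))$. Writing $k=dj$ with $d=(k,n)$ gives
\begin{equation}\label{eq:ram}
\sum_{k\le D}\mu^2(k)\frac{|c_k(n)|}{\varphi(k)}\le\sum_{d\mid n}\sum_{j\le D}\frac1{\varphi(j)}\ll L\tau(n).
\end{equation}
If $\alpha'_k\ne0$, then $k=\mathfrak fk'$ with $k'$ squarefree and prime to $\mathfrak f$. Put $b=b_1k'+b_2\mathfrak f$ with $b_1$ reduced modulo $\mathfrak f$ and $b_2$ reduced modulo $k'$. By \eqref{eq:gauss} for the primitive character $\chi_1$, the sum over $b$ equals $\chi_1(k')\chi_1(-n)\gamma(\chi_1)c_{k'}(n)$. Multiplying by $\alpha_k'$ and using $\gamma(\chi_1)^2=\chi_1(-1)\mathfrak f$, we find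
\[
\alpha'_k\sideset{}{^*}\sum_{b\,(k)}\chi_1(b)e(-bn/k)=\chi_1(n)\frac{\mathfrak f}{\varphi(\mathfrak f)}\cdot\frac{\mu(k')c_{k'}(n)}{\varphi(k')} .
\]
This is real, and the first bound follows from \eqref{eq:ram} and $\mathfrak f/\varphi(\mathfrak f)\ll L$. The second follows since $n^{\beta-1}\le1$ and $\Lambda_3\le L$.
\end{proof}

\begin{lemma}\label{lem:fourier}
$\sup_\xi|\widehat{h^\flat}(\xi)|\ll R\varepsilon$, where $\varepsilon=D^{-1/2}L^4$.
\end{lemma}

\begin{proof}
Let $S_0(\theta)=\sum_{n\le R}e(n\theta)$ and $S_1(\theta)=\sum_{n\le R}n^{\beta-1}e(n\theta)$. Both are $\ll\min(R,\|\theta\|^{-1})$: the first is a geometric sum, and the second follows by Abel summation, the weights $n^{\beta-1}\le 1$ being decreasing. We have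
\[
\widehat{h^\sharp}(\xi)=\sum_{k'\le D}\ \sideset{}{^*}\sum_{b'\,(k')}\Bigl[\alpha_{k'}S_0\Bigl(\xi-\frac{b'}{k'}\Bigr)-\alpha'_{k'}\chi_1(b')S_1\Bigl(\xi-\frac{b'}{k'}\Bigr)\Bigr],
\]
and by \eqref{eq:alpha} the term $b'/k'$ is $\ll Lk'^{-1/2}\|\xi-b'/k'\|^{-1}$. There are at most $D^2$ fractions, so those at distance at least $1/(2D^2)$ from $\xi$ contribute $\ll LD^4$ in total. As the fractions are $D^{-2}$-spaced, at most one is closer. By Dirichlet's approximation theorem, $\xi=b/k+\theta$ with $(b,k)=1$, $k\le R/D$ and $|\theta|\le D/(kR)\le k^{-2}$.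

\emph{Case $k>D$.} Here both $\widehat{\Lambda_3}$ and $\widehat{h^\sharp}$ are small. By (F2), $\widehat{\Lambda_3}(\xi)\ll RD^{-1/2}L^4$; the proper prime powers contribute $O(\sqrt R\,L)$. For $k'\le D$ we have $b'/k'\not\equiv b/k\pmod 1$, so
\[
\Bigl\|\xi-\frac{b'}{k'}\Bigr\|\ge\frac1{kk'}-\frac D{kR}\ge\frac1{2kk'}\ge\frac D{2Rk'} .
\]
So the one close fraction, if it exists, contributes $\ll Lk'^{1/2}R/D\le LRD^{-1/2}$.

\emph{Case $k\le D$.} Here the main terms cancel. The fractions other than $b/k$ are at distance at least $D^{-2}-D/R\ge1/(2D^2)$ from $\xi$, so $\widehat{h^\sharp}(\xi)=\alpha_kS_0(\theta)-\alpha'_k\chi_1(b)S_1(\theta)+O(LD^4)$. On the other hand, the primes dividing $k$ contribute at most $\log k$ to $\widehat{\Lambda_3}$, so by \eqref{eq:gauss}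
\[
\widehat{\Lambda_3}(\xi)=\frac1{\varphi(k)}\sum_{\chi\,(k)}\gamma(\bar\chi)\chi(b)\sum_{n\le R}\chi(n)\Lambda(n)e(n\theta)+O(\sqrt R\,L).
\]
Let $z_n=\chi(n)\Lambda(n)-\delta_0+\delta_1n^{\beta-1}$. Since $\sum_{n\le y}1=y+O(1)$ and $\sum_{n\le y}n^{\beta-1}=y^\beta/\beta+O(1)$, Lemma~\ref{lem:pnt} with $x=R$ gives $\sum_{n\le y}z_n\ll RD^{-10}$ for $1\le y\le R$. By partial summation $\sum_{n\le R}z_ne(n\theta)\ll(1+R|\theta|)RD^{-10}\ll RD^{-9}$. With $|\gamma(\bar\chi)|\le\sqrt D$ we obtain $\widehat{\Lambda_3}(\xi)=\alpha_kS_0(\theta)-\alpha'_k\chi_1(b)S_1(\theta)+O(R/D)$, and $\widehat{h^\flat}(\xi)\ll R/D$.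
\end{proof}

\section{The mean square of $\rho^\flat$}\label{sec:flat}

In this section $h=h^\flat$. We use only that $h$ is real, vanishes outside the integers of $[1,R]$, and satisfies Lemmas \ref{lem:size} and \ref{lem:fourier}. By (F4),
\begin{equation}\label{eq:moments}
\sum_nh(n)^2\ll RL^B,\qquad\sum_nh(n)^4\ll RL^B .
\end{equation}
Since $\rho(a)$ has size about $P$, we must beat $NP^2$ for the mean square of $\rho^\flat$.

Expanding the square leads to the correlations
\[
C_{m,\tilde m}(k)=\sum_{mr-\tilde m\tilde r=k}h(r)h(\tilde r).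
\]
For coprime $m,\tilde m\asymp P$ the equation fixes $r$ modulo $\tilde m$, so the sum has only about $R/P=D^{1/3}$ terms, and no cancellation can be proved for a single triple $(m,\tilde m,k)$. We remove the primes $p,q$ by Cauchy--Schwarz and bound the mean square of $C_{m,\tilde m}(k)$ over all three variables. Two solutions of the equation differ by $(l,\tilde l)$ with $ml=\tilde m\tilde l$. The diagonal $l=0$ admits no cancellation, but it is only one of about $R/P$ values of $l$; this is why $R$ is taken larger than $P$. The terms with $l\ne0$ are compared with the sum of $h(r)h(r+l)h(r+t)h(r+l+t)$ over all $r,l,t$, which is $\int_0^1|\widehat h|^4$.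

\begin{lemma}\label{lem:flat}
$\displaystyle V:=\sum_{a\in\mathbb Z}\rho^\flat(a)^2\ll L^BP^3R\bigl[(P/R)^{1/2}+(R/P)^{1/4}\varepsilon^{1/2}\bigr]\ll NP^2D^{-1/6}L^B .$
\end{lemma}

\begin{proof}
\emph{Removing the primes.} If $a=pq+mr=\tilde p\tilde q+\tilde m\tilde r$ with $\tilde m=\tilde p+\tilde q$, then $mr-\tilde m\tilde r=\tilde p\tilde q-pq$. Bounding $\Lambda_1,\Lambda_2\le L$ and letting $p,q,\tilde p,\tilde q$ run over all integers of $(P,2P]$, we get
\[
V\le L^4\sum_{m,\tilde m}\ \sum_{|k|\le K}\nu_{m,\tilde m}(k)\,|C_{m,\tilde m}(k)|,\qquad K=\lceil4P^2\rceil,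
\]
where $m,\tilde m$ run over the integers of $(2P,4P]$, and $\nu_{m,\tilde m}(k)$ counts the pairs of integers $p,\tilde p$ with $p,m-p,\tilde p,\tilde m-\tilde p\in(P,2P]$ and $\tilde p(\tilde m-\tilde p)-p(m-p)=k$.

The sum $\sum_k\nu_{m,\tilde m}(k)^2$ counts two such pairs with the same $k$. Since $p_2(m-p_2)-p_1(m-p_1)=(p_2-p_1)(m-p_1-p_2)$, the condition is
\[
(p_2-p_1)(m-p_1-p_2)=(\tilde p_2-\tilde p_1)(\tilde m-\tilde p_1-\tilde p_2).
\]
Each factor is a difference of two numbers in $(P,2P]$, so is at most $P$ in modulus, and the four factors determine $p_1,p_2,\tilde p_1,\tilde p_2$. There are $\ll P^2L$ solutions with nonzero products by (F5). If the products vanish, then $p_2\in\{p_1,m-p_1\}$ and $\tilde p_2\in\{\tilde p_1,\tilde m-\tilde p_1\}$, which gives $O(P^2)$ solutions. So $\sum_k\nu_{m,\tilde m}(k)^2\ll P^2L$. Cauchy--Schwarz over $k$, and then over the $O(P^2)$ pairs $(m,\tilde m)$, gives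
\begin{equation}\label{eq:VW}
V\ll L^BP^2W^{1/2},\qquad W=\sum_{m,\tilde m}\sum_k\kappa(k)C_{m,\tilde m}(k)^2,\qquad\kappa(k)=2\max\Bigl(0,1-\frac{|k|}{2K}\Bigr).
\end{equation}
We have majorized $\mathbf 1[|k|\le K]$ by $\kappa$ because $\widehat\kappa(\xi)=\sum_k\kappa(k)e(k\xi)$ is twice a Fej\'er kernel, hence nonnegative. This will let us separate $r$ from $\tilde r$.

\emph{Opening $W$.} In $C_{m,\tilde m}(k)^2$ write the two solutions as $(r,\tilde r)$ and $(r+l,\tilde r+\tilde l)$. With $\Delta_l(r)=h(r)h(r+l)$,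
\[
W=\sum_{m,\tilde m}\ \sum_{ml=\tilde m\tilde l}\ \sum_{r,\tilde r}\Delta_l(r)\Delta_{\tilde l}(\tilde r)\,\kappa(mr-\tilde m\tilde r).
\]
Since $\kappa(k)=\int_0^1\widehat\kappa(\xi)e(-k\xi)\,d\xi$, the inner sum is
\[
\int_0^1\widehat\kappa(\xi)\Bigl(\sum_r\Delta_l(r)e(-mr\xi)\Bigr)\Bigl(\sum_{\tilde r}\Delta_{\tilde l}(\tilde r)e(\tilde m\tilde r\xi)\Bigr)d\xi\le\tfrac12\bigl(Y_{l,m}+Y_{\tilde l,\tilde m}\bigr),
\]
where
\[
Y_{l,m}=\int_0^1\widehat\kappa(\xi)\Bigl|\sum_r\Delta_l(r)e(mr\xi)\Bigr|^2d\xi=\sum_t\kappa(mt)\sum_rh(r)h(r+l)h(r+t)h(r+l+t)\ge0 .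
\]
By the symmetry between $(m,l)$ and $(\tilde m,\tilde l)$,
\[
W\le\sum_m\sum_{|l|<R}Y_{l,m}\,\#\{(\tilde m,\tilde l):\ \tilde m\tilde l=ml\}.
\]
The number of pairs is $O(P)$ for $l=0$, and at most $\tau(m)\tau(|l|)$ for $l\ne0$, as $\tilde m\mid ml$. Also $\kappa\le2$, and $\kappa(mt)\ne0$ forces $|t|<K/P\le5P$. The product of four values of $h$ is at most the mean of their fourth powers, so \eqref{eq:moments} gives for all $l$
\begin{equation}\label{eq:Ytrivial}
Y_{l,m}\ll P\sum_rh(r)^4\ll PRL^B .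
\end{equation}

\emph{The terms $l=0$.} By \eqref{eq:Ytrivial}, the $O(P)$ values of $m$, each with multiplicity $O(P)$, contribute $\ll P^3RL^B$.

\emph{The terms $l\ne0$.} Without the weight $\tau(|l|)$ the sum over $l$ can be completed, since $Y_{l,m}\ge0$. With $H(t)=\sum_rh(r)h(r+t)$, so that $|\widehat h(\xi)|^2=\sum_tH(t)e(t\xi)$, Parseval's identity, Lemma~\ref{lem:fourier} and \eqref{eq:moments} give
\[
\sum_{l\in\mathbb Z}Y_{l,m}=\sum_t\kappa(mt)H(t)^2\le2\int_0^1|\widehat h|^4\le2\sup|\widehat h|^2\sum_nh(n)^2\ll R^3\varepsilon^2L^B .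
\]
By \eqref{eq:Ytrivial} and (F4), $\sum_{0<|l|<R}\tau(|l|)^2Y_{l,m}\ll PR^2L^B$. Cauchy--Schwarz then gives $\sum_{l\ne0}\tau(|l|)Y_{l,m}\ll P^{1/2}R^{5/2}\varepsilon L^B$. As $\sum_m\tau(m)\ll PL$, these terms contribute $\ll P^{3/2}R^{5/2}\varepsilon L^B$.

Thus $W\ll L^B(P^3R+P^{3/2}R^{5/2}\varepsilon)$, and \eqref{eq:VW} gives $V\ll L^B(P^{7/2}R^{1/2}+P^{11/4}R^{5/4}\varepsilon^{1/2})$, which is the first bound. Finally $P^3R=NP^2$, $(P/R)^{1/2}=D^{-1/6}$ and $(R/P)^{1/4}\varepsilon^{1/2}=D^{1/12-1/4}L^2=D^{-1/6}L^2$.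
\end{proof}

The choice $P/R=D^{-1/3}$ in \eqref{eq:parameters} balances the two terms. With $P\asymp R$ the first term would give no saving.

\section{The Fourier expansion of $\rho^\sharp$ and the large denominators}\label{sec:tail}

We expand $\rho^\sharp(a)$ as in Example~\ref{ex:parity}. The large sieve requires coefficients independent of $a$, while the factor $r^{\beta-1}$ in $h^\sharp(r)$ mixes $a$ with $p$ and $q$. Since $pq$ is small compared with $a$, we may replace it by $(a/m)^{\beta-1}=a^{\beta-1}m^{1-\beta}$, in which the variables separate.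

\begin{lemma}\label{lem:expansion}
For $a\in(N,2N]$,
\[
\rho^\sharp(a)=E(a)+\sum_{s\le4DP}\ \sideset{}{^*}\sum_{b\,(s)}\bigl[\Theta(b/s)-a^{\beta-1}\Theta'(b/s)\bigr]e(-ab/s),
\]
where $\sum_{N<a\le2N}|E(a)|\ll NPD^{-1/3}L^5$ and
\begin{align*}
\Theta(b/s)&=\sum_{k\mid s,\ k\le D}\alpha_k\sum_{\substack{p,q\\(s,m)=s/k}}\frac{\Lambda_1(p)\Lambda_2(q)}m\,e\Bigl(\frac{bpq}s\Bigr),\\
\Theta'(b/s)&=\sum_{k\mid s,\ k\le D}\alpha'_k\sum_{\substack{p,q\\(s,m)=s/k}}\frac{\Lambda_1(p)\Lambda_2(q)}{m^\beta}\,\chi_1\Bigl(\frac{bmk}s\Bigr)e\Bigl(\frac{bpq}s\Bigr).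
\end{align*}
\end{lemma}

\begin{proof}
Let $r=(a-pq)/m=\frac am(1-y)$ with $y=pq/a\le4P^2/N=4D^{-1/3}$. As $1-y\le(1-y)^{1-\beta}\le1$, we have $0\le r^{\beta-1}-(a/m)^{\beta-1}\le y\,r^{\beta-1}\le4D^{-1/3}$ for $r\ge1$. Let $E(a)$ be the change in $\rho^\sharp(a)$ caused by the replacement. By \eqref{eq:size}, $E(a)\ll D^{-1/3}L^4\sum\tau(r)$, summed over the $(p,q)$ for which $r$ is an integer. For fixed $(p,q)$ the map $a\mapsto r$ is injective with $r\le R$, so $\sum_a|E(a)|\ll D^{-1/3}L^4P^2\cdot RL$, and $P^2R=NP$.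

For integers $x$ and $b_0$, writing $j=b_0+kt$ with $t$ modulo $m$,
\[
\frac1m\sum_{j\,(km),\ j\equiv b_0\,(k)}e\Bigl(-\frac{jx}{km}\Bigr)=e\Bigl(-\frac{b_0x}{km}\Bigr)\frac1m\sum_{t\,(m)}e\Bigl(-\frac{tx}m\Bigr)=\mathbf 1[m\mid x]\,e\Bigl(-\frac{b_0}k\cdot\frac xm\Bigr).
\]
By \eqref{eq:range}, formula \eqref{eq:model} applies whenever $m\mid a-pq$, and $\chi_1(b_0)=\chi_1(j)$ when $\mathfrak f\mid k$. Hence
\[
\rho^\sharp(a)-E(a)=\sum_{p,q}\frac{\Lambda_1(p)\Lambda_2(q)}m\sum_{k\le D}\ \sum_{j\,(km),\ (j,k)=1}\Bigl[\alpha_k-\alpha'_k\chi_1(j)\Bigl(\frac am\Bigr)^{\beta-1}\Bigr]e\Bigl(-\frac{j(a-pq)}{km}\Bigr).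
\]
Write $j/(km)=b/s$ in lowest terms, so $km=sg$ and $j=bg$ with $g=mk/s$. From $(j,k)=1$ we get $(g,k)=1$, hence $k\mid s$, $g\mid m$ and $(s,m)=(k\frac mg,g\frac mg)=\frac mg=\frac sk$. Conversely, if $k\mid s$, $(s,m)=s/k$ and $(b,s)=1$, then $k=s/(s,m)$ and $g=m/(s,m)$ are coprime integers, and $j=bg$ is prime to $k$ with $j/(km)=b/s$. So for fixed $m$ the pairs $(k,j)$ correspond to the fractions $b/s$ with $k=s/(s,m)\le D$, and $s\le km\le4DP$. Collecting the terms by $b/s$ gives the lemma.
\end{proof}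

Let $M(a)$ be the part of the sum with $s\le D$ and $T(a)$ the part with $s>D$. This establishes \eqref{eq:decomposition}.

\begin{lemma}\label{lem:tail}
$\sum_{N<a\le2N}|T(a)|^2\ll NP^2D^{-1/2}L^B$.
\end{lemma}

\begin{proof}
As $a^{\beta-1}\le N^{\beta-1}$, it suffices to bound the mean squares of the trigonometric polynomials with coefficients $\Theta$ and $N^{\beta-1}\Theta'$, and by (F3) this reduces to the sums of squares of the coefficients. Fix $s$ and $k\mid s$ with $k\le D$, and put $d=s/k$. Up to the factor $\chi_1(b)$, the inner sums in $\Theta$ and $N^{\beta-1}\Theta'$ have the form $f_k(b)=\sum z(p,q)e(bpq/s)$, over pairs of primes in $(P,2P]$ with $d\mid m$, where $z$ does not depend on $b$ and $|z|\le L^2/P$; here we use $N^{\beta-1}m^{-\beta}=(m/N)^{1-\beta}/m\le1/m$. By orthogonality,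
\[
\sum_{b\,(s)}|f_k(b)|^2\le sL^4P^{-2}Q,
\]
where $Q$ is the number of quadruples of primes $p,q,\tilde p,\tilde q\in(P,2P]$ with $d\mid p+q$, $d\mid\tilde p+\tilde q$ and $pq\equiv\tilde p\tilde q\pmod s$. We may assume $d\le4P$, and then there are $\ll P^2/d$ pairs $(p,q)$. The conditions give $\tilde p^2\equiv-\tilde p\tilde q\equiv-pq\equiv p^2\pmod d$. The congruence $x^2\equiv p^2\pmod d$ has at most $2\tau(d)$ solutions modulo $d$. If $p\nmid d$, this holds because $1$ has at most $2^{\omega(d)+1}$ square roots modulo $d$. If $p\mid d$, then $p\mid q$, so $q=p$ and $d\in\{p,2p\}$, and $x\equiv p$ is the only solution.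

We split at $s=D^5$. For small $s$ the large sieve costs only the factor $N$, but we need coefficients that decay like $1/s$, and so the full congruence modulo $s$. For large $s$ the denominators exceed $\sqrt N$ and the large sieve costs up to $ND^2$, but $d\ge s/D$ is large and the congruences modulo $d$ suffice.

\emph{Range $D<s\le D^5$.} All four primes exceed $s$, so are prime to $s$. Given $(p,q)$, the prime $\tilde p$ lies in at most $2k\tau(d)$ classes modulo $s$, and then $\tilde q$ is determined modulo $s$; each class contains $\ll P/s$ integers of $(P,2P]$. So $Q\ll(P^2/d)\,k\tau(d)P^2/s^2=P^4\tau(d)/(kd^3)$ and $\sum_b|f_k(b)|^2\ll L^4P^2\tau(d)/d^2$. By \eqref{eq:alpha}, $kd=s$, and Cauchy--Schwarz over the at most $\tau(s)$ values of $k$,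
\[
\sideset{}{^*}\sum_{b\,(s)}|\Theta(b/s)|^2\ll L^6P^2\frac{\tau(s)^3}{s^2},\qquad\sideset{}{^*}\sum_{b\,(s)}|N^{\beta-1}\Theta'(b/s)|^2\ll L^6P^2\frac{\mathfrak f\,\tau(s)^3}{s^2}\,\mathbf 1[\mathfrak f\mid s].
\]
By (F4) the first bound summed over $s>D$ is $\ll P^2L^B/D$. In the second we may assume $\mathfrak f\le D$, since $\mathfrak f\mid k\le D$; with $s=\mathfrak fs'$ the sum is $\ll P^2L^6\tau(\mathfrak f)^3\mathfrak f^{-1}\sum_{s'>D/\mathfrak f}\tau(s')^3s'^{-2}\ll P^2L^B\tau(\mathfrak f)^3/D\ll P^2L^BD^{-1/2}$. The fractions are $D^{-10}$-spaced and $D^{10}\le N$, so this range contributes $\ll NP^2L^BD^{-1/2}$.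

\emph{Range $D^5<s\le4DP$.} Given $(p,q)$, there are $\ll\tau(d)P/d$ choices for $\tilde p$ and then $\ll P/d$ for $\tilde q\equiv-\tilde p\pmod d$. So $Q\ll P^4\tau(d)/d^3$ and $\sum_b|f_k(b)|^2\ll kL^4P^2\tau(d)/d^2$. Since $\alpha_k^2,|\alpha'_k|^2\ll L^2/k$ and $d\ge s/D$,
\[
\sideset{}{^*}\sum_{b\,(s)}\bigl(|\Theta(b/s)|^2+|N^{\beta-1}\Theta'(b/s)|^2\bigr)\ll L^6P^2D^2\frac{\tau(s)^3}{s^2},
\]
and the sum over $s>D^5$ is $\ll L^BP^2D^{-3}$. The fractions are $(4DP)^{-2}$-spaced and $N+16D^2P^2\ll ND^2$, so this range contributes $\ll NP^2L^BD^{-1}$.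
\end{proof}

\section{The main term}\label{sec:main}

\subsection{Reduction to a singular series}
For $s\le D$ the condition $k\le D$ in Lemma~\ref{lem:expansion} is void, and every pair $(p,q)$ occurs, with $k=s/(s,m)$. The coefficients $\alpha_k,\alpha_k'$ depend on $m$ in an awkward way. The next lemma writes them as averages over a unit $w$ modulo $s$, which plays the role of the residue of $r$ and restores the symmetry of the form
\[
F(u,v,w)=uv+vw+wu .
\]

\begin{lemma}\label{lem:w}
Let $s,m\ge1$, $(b,s)=1$, $k=s/(s,m)$, $g=m/(s,m)$, and let $w$ run over the reduced residues modulo $s$. Then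
\[
\mathbb E_w\,e(bwm/s)=\alpha_k,\qquad\mathbf 1[\mathfrak f\mid s]\ \mathbb E_w\,\chi_1(w)e(bwm/s)=\alpha'_k\chi_1(bg).
\]
\end{lemma}

\begin{proof}
We have $bwm/s=bgw/k$ with $(bg,k)=1$. Reduction modulo $k$ maps $(\mathbb Z/s)^\times$ onto $(\mathbb Z/k)^\times$, and its fibers are the cosets of its kernel $H$. So a function of $w$ modulo $k$ has the same average over both groups. This gives $c_k(bg)/\varphi(k)=\alpha_k$ in the first case and, if $\mathfrak f\mid k$, $\chi_1(bg)\gamma_k/\varphi(k)$ in the second, by \eqref{eq:gauss}. If $\mathfrak f\mid s$ but $\mathfrak f\nmid k$, the character modulo $s$ induced by $\chi_1$ does not factor through $(\mathbb Z/k)^\times$, so it is nontrivial on $H$; its sum over each fiber vanishes, and both sides are $0$. If $\mathfrak f\nmid s$, then $\mathfrak f\nmid k$ and both sides are $0$.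
\end{proof}

For $s\le D$ the primes $p,q$ are now to be distributed modulo $s^*=\operatorname{lcm}(24,s)\le24D\le Z$. Each of the three variables brings a possible exceptional term, recorded by $\mathbf e=(e_1,e_2,e_3)\in\{0,1\}^3$. For $s\ge1$ and $a\in\mathbb Z$ define
\[
A_{\mathbf e}(s;a)=\sideset{}{^*}\sum_{b\,(s)}\ \mathbb E_{u,v,w}\ \chi_1(u)^{e_1}\chi_1(v)^{e_2}\chi_1(w)^{e_3}\,e\Bigl(\frac{b(F(u,v,w)-a)}s\Bigr),
\]
where $u,v$ run over the reduced residues modulo $s^*$ with $u\equiv1$, $v\equiv1+12\iota\pmod{24}$, and $w$ runs over the reduced residues modulo $s$; a factor with exponent $0$ is $1$. We set $A_{\mathbf e}(s;a)=0$ if $e_1+e_2\ge1$ and $\mathfrak f\nmid s^*$, or if $e_3=1$ and $\mathfrak f\nmid s$. Put $\mathfrak S_{\mathbf e}(a)=\sum_{s\le D}A_{\mathbf e}(s;a)$ and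
\[
J_{\mathbf e}(a)=\int_P^{2P}\!\!\int_P^{2P}x^{e_1(\beta-1)}y^{e_2(\beta-1)}\Bigl(\frac a{x+y}\Bigr)^{e_3(\beta-1)}\frac{dx\,dy}{x+y}.
\]
The index $0$ stands for $\mathbf e=(0,0,0)$. Since $2P\le x+y\le4P$ and $x,\ y,\ a/(x+y)\ge P$ for $a>N$,
\begin{equation}\label{eq:J}
P/4\le J_0\le P/2,\qquad0\le J_{\mathbf e}(a)\le P^{\beta-1}J_0\quad(\mathbf e\ne0).
\end{equation}

\begin{lemma}\label{lem:shape}
For $a\in(N,2N]$,
\[
M(a)=\frac1{64}\sum_{\mathbf e\in\{0,1\}^3}(-1)^{e_1+e_2+e_3}J_{\mathbf e}(a)\,\mathfrak S_{\mathbf e}(a)+O(P/D).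
\]
\end{lemma}

\begin{proof}
By Lemmas \ref{lem:expansion} and \ref{lem:w},
\[
M(a)=\sum_{s\le D}\ \sideset{}{^*}\sum_{b\,(s)}\mathbb E_w\sum_{p,q}\frac{\Lambda_1(p)\Lambda_2(q)}m\Bigl[1-\mathbf 1[\mathfrak f\mid s]\chi_1(w)\Bigl(\frac am\Bigr)^{\beta-1}\Bigr]e\Bigl(\frac{b(F(p,q,w)-a)}s\Bigr).
\]
The primes $p,q>P$ are prime to $s^*$. We sort them into classes $p\equiv u$, $q\equiv v\pmod{s^*}$, with $\varphi(s^*)/\varphi(24)=\varphi(s^*)/8$ admissible classes each; the phase depends only on $u,v,w$. For $(u,s^*)=1$ let $\pi_u$ be the measure on $(P,2P]$ with mass $\log p$ at each prime $p\equiv u\pmod{s^*}$, and $\lambda_u$ the measure with density $\varphi(s^*)^{-1}\bigl(1-\mathbf 1[\mathfrak f\mid s^*]\chi_1(u)x^{\beta-1}\bigr)$. Detecting $n\equiv u$ by characters modulo $s^*$, applying Lemma~\ref{lem:pnt} with $x=2P$, and discarding the proper prime powers, we get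
\[
\mathcal E_u(y):=(\pi_u-\lambda_u)\bigl((P,y]\bigr)\ll PD^{-10}\qquad(P\le y\le2P).
\]
Let $\Phi(x,y)$ be $(x+y)^{-1}$ or $a^{\beta-1}(x+y)^{-\beta}$. As $x+y\le4P\le a$, we have $\Phi\ll P^{-1}$ and $\partial_x\Phi=\partial_y\Phi\ll P^{-2}$ on $[P,2P]^2$. For fixed $y$,
\[
\int\Phi(x,y)\,d(\pi_u-\lambda_u)(x)=\Phi(2P,y)\mathcal E_u(2P)-\int_P^{2P}\mathcal E_u(x)\,\partial_x\Phi(x,y)\,dx\ll D^{-10},
\]
and the same holds with the variables exchanged, $\Phi$ being symmetric. The measures $\pi_v$ and $\lambda_u$ have total mass $\ll PL$, so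
\[
\iint\Phi\,d\pi_u\,d\pi_v-\iint\Phi\,d\lambda_u\,d\lambda_v=\iint\Phi\,d(\pi_u-\lambda_u)\,d\pi_v+\iint\Phi\,d\lambda_u\,d(\pi_v-\lambda_v)\ll PLD^{-10}.
\]
There are $\ll D^4$ tuples $(s,b,u,v)$, and $w$ is averaged, so replacing $\pi_u,\pi_v$ by $\lambda_u,\lambda_v$ costs $\ll PLD^{-6}\ll P/D$. In the main term $\varphi(s^*)^{-2}\sum_{u,v}=\frac1{64}\mathbb E_{u,v}$, and expanding the product of the two densities and the bracket gives the eight terms.
\end{proof}

\subsection{Factorization}
Write $\chi_1=\prod_{\ell\mid\mathfrak f}\chi_{1,\ell}$ with $\chi_{1,\ell}$ primitive, real, of $\ell$-power conductor, and let $\chi_{1,\ell}=1$ for $\ell\nmid\mathfrak f$. For odd $\ell\mid\mathfrak f$ the unit group modulo $\ell^j$ is cyclic and has a single character of order $2$, so $\chi_{1,\ell}$ is the Legendre symbol, of conductor $\ell$. For $\ell=2$ the conductor divides $8$, since the units $\equiv1\pmod8$ are squares modulo $2^j$.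

For a prime $\ell$ and $j\ge0$ let $j^*=\max(j,3)$ if $\ell=2$, $j^*=\max(j,1)$ if $\ell=3$, and $j^*=j$ if $\ell\ge5$; so $\ell^j\|s$ implies $\ell^{j^*}\|s^*$. Define the local factor
\[
A_{\mathbf e,\ell}(j)=\sideset{}{^*}\sum_{b\,(\ell^j)}\ \mathbb E_{u,v,w}\ \chi_{1,\ell}(u)^{e_1}\chi_{1,\ell}(v)^{e_2}\chi_{1,\ell}(w)^{e_3}\,e\Bigl(\frac{b(F(u,v,w)-a)}{\ell^j}\Bigr),
\]
where $w$ runs over the units modulo $\ell^j$, and $u,v$ run over the units modulo $\ell^{j^*}$, subject to $u\equiv1$, $v\equiv1+4\iota\pmod8$ if $\ell=2$ and to $u\equiv v\equiv1\pmod3$ if $\ell=3$. It depends on $a$.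

\begin{lemma}\label{lem:factor}
If $A_{\mathbf e}(s;a)$ is not $0$ by definition and $s=\prod_\ell\ell^{j_\ell}$, then $A_{\mathbf e}(s;a)=\prod_{\ell\mid s^*}A_{\mathbf e,\ell}(j_\ell)$. Moreover $|A_{\mathbf e,\ell}(j)|\le\varphi(\ell^j)$, and $A_{0,\ell}(0)=1$; so $A_0(s;a)$ is multiplicative in $s$.
\end{lemma}

\begin{proof}
By the Chinese remainder theorem, $b$ runs once over the reduced residues modulo $s$ when $\frac bs\equiv\sum_{\ell\mid s}b_\ell\ell^{-j_\ell}\pmod 1$ with $b_\ell$ running over the reduced residues modulo $\ell^{j_\ell}$. The phase is then $\prod_\ell e(b_\ell(F-a)/\ell^{j_\ell})$, whose $\ell$-th factor depends only on $u,v,w$ modulo $\ell^{j_\ell}$. The uniform average over $(u,v,w)$ is the independent uniform average over the components modulo $\ell^{j_\ell^*}$ (for $u,v$) and $\ell^{j_\ell}$ (for $w$), and the conditions modulo $24$ split into the stated conditions modulo $8$ and $3$. When $A_{\mathbf e}(s;a)$ is not $0$ by definition, the conductor of $\chi_{1,\ell}$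 divides the modulus of each component to which it is applied, and each value of $\chi_1$ is the product of the local values. The bound is trivial, and for $j=0$, $\mathbf e=0$ all summands are $1$.
\end{proof}

\subsection{Local factors}

\begin{lemma}\label{lem:local}
Let $\ell\ge5$ and $a\in\mathbb Z$.
\begin{itemize}
\item[(i)] $A_{\mathbf e,\ell}(j)=0$ for $j\ge2$ and all $\mathbf e$.
\item[(ii)] $A_{0,\ell}(1)=\dfrac{1+\ell^2\bigl(\frac{-a}\ell\bigr)}{(\ell-1)^3}$ if $\ell\nmid a$, and $A_{0,\ell}(1)=-\dfrac1{(\ell-1)^2}$ if $\ell\mid a$. In all cases $|A_{0,\ell}(1)|\le3/\ell$ and $1+A_{0,\ell}(1)\ge1-\frac{\ell+1}{(\ell-1)^2}>0$.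
\item[(iii)] If $\ell\mid\mathfrak f$ and $\mathbf e\ne0$, then $|A_{\mathbf e,\ell}(1)|\le8\ell^{-1/2}$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Replace $(u,v,w)$ by $(u,v,w)+\ell^{j-1}(x,y,z)$ and average over $x,y,z$ modulo $\ell$. The shift permutes the triples of units and does not change the character values. As $2(j-1)\ge j$, it multiplies the phase by $e\bigl(b(x(v+w)+y(u+w)+z(u+v))/\ell\bigr)$, whose average is $0$ unless $v+w\equiv u+w\equiv u+v\equiv0\pmod\ell$. This would give $2u\equiv0$, which is impossible.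

(ii) Since $\sum^*_{b\,(\ell)}e(bn/\ell)=\ell\,\mathbf 1[\ell\mid n]-1$, we have $A_{0,\ell}(1)=\ell n_\ell/(\ell-1)^3-1$, where $n_\ell$ is the number of solutions of $F=a$ in $(\mathbb F_\ell^\times)^3$. Fix $w\ne0$ and put $X=u+w$, $Y=v+w$. The equation becomes $XY=a+w^2$, with $X\ne w$, $Y\ne w$; let $n(w)$ be the number of solutions. Let $a\ne0$ in $\mathbb F_\ell$. If $w^2\ne-a$, there are $\ell-1$ solutions of $XY=a+w^2$; if $w^2=-a$, there are $2\ell-1$. In both cases exactly one has $X=w$, exactly one has $Y=w$, and these differ because $X=Y=w$ forces $a=0$. So $n(w)=\ell-3+\ell\,\mathbf 1[w^2=-a]$. If $a=0$, only $X=Y=w$ is removed from $\ell-1$ solutions, and $n(w)=\ell-2$. Therefore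
\[
n_\ell=(\ell-1)(\ell-3)+\ell\Bigl(1+\Bigl(\frac{-a}\ell\Bigr)\Bigr)=\ell^2-3\ell+3+\ell\Bigl(\frac{-a}\ell\Bigr)\ \ (\ell\nmid a),\qquad n_\ell=(\ell-1)(\ell-2)\ \ (\ell\mid a),
\]
and the formulas follow from $(\ell-1)^3=\ell(\ell^2-3\ell+3)-1$ and $(\ell-1)^2=\ell(\ell-2)+1$. With $\ell/(\ell-1)\le\frac54$ we get $\ell(\ell^2+1)/(\ell-1)^3\le\frac54\bigl(\frac{25}{16}+\frac1{16}\bigr)<3$. The smallest value is $(1-\ell^2)/(\ell-1)^3=-(\ell+1)/(\ell-1)^2\ge-\frac38$.

(iii) Let $\chi=(\frac\cdot\ell)$, with $\chi(0)=0$. The average of $\chi(u)^{e_1}\chi(v)^{e_2}\chi(w)^{e_3}$ is $0$, so $A_{\mathbf e,\ell}(1)=\ell\,\Sigma/(\ell-1)^3$, where $\Sigma$ is the sum of this product over the solutions of $F=a$ in $(\mathbb F_\ell^\times)^3$. We show $|\Sigma|\le4\ell^{3/2}$, which suffices as $4(5/4)^3<8$. Since $F$ is symmetric, only the number of twisted variables matters.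

\emph{One twist.} $\Sigma=\sum_{w\ne0}\chi(w)n(w)$ equals $\ell\sum_{w^2=-a}\chi(w)$ if $\ell\nmid a$ and $0$ if $\ell\mid a$. So $|\Sigma|\le2\ell$.

\emph{Two twists}, on $u$ and $v$. The equation $w(u+v)=a-uv$ has one solution $w\ne0$ if $u+v\ne0$ and $uv\ne a$, it has $\ell-1$ if $u+v=0$ and $uv=a$, and none otherwise. The second case occurs for at most two pairs $(u,v)$. The pairs not in the first case number at most $2(\ell-1)$, and $\sum_{u,v}\chi(uv)=0$ over all pairs. So $|\Sigma|\le2(\ell-1)+2(\ell-1)\le4\ell$.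

\emph{Three twists.} The terms with $u+v=0$ cancel in the sum over $w$. Otherwise put $t=uv$; then $\chi(w)=\chi(a-t)\chi(u+t/u)=\chi(a-t)\chi(u)\chi(u^2+t)$, an expression that vanishes when $w=0$ or $u+v=0$. Hence
\[
\Sigma=\sum_{t\ne0}\chi(t(a-t))\,G(t),\qquad G(t)=\sum_{u\ne0}\chi(u)\chi(u^2+t).
\]
For $\delta\ne0$ we have $\sum_t\chi(t(t+\delta))=\sum_{t\ne0}\chi(1+\delta/t)=-1$, since $1+\delta/t$ takes every value except $1$. So $\sum_t\chi((t+u^2)(t+u_1^2))=-1+\ell\,\mathbf 1[u_1=\pm u]$, and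
\[
\sum_{t\in\mathbb F_\ell}G(t)^2=-\Bigl(\sum_{u}\chi(u)\Bigr)^2+\ell\sum_{u\ne0}\ \sum_{u_1=\pm u}\chi(uu_1)\le2\ell^2 .
\]
By Cauchy--Schwarz, $|\Sigma|\le\sqrt2\,\ell^{3/2}$.
\end{proof}

\begin{lemma}\label{lem:local23}
For all $a\in\mathbb Z$ and all $\mathbf e$, $A_{\mathbf e,2}(j)=0$ for $j\ge5$ and $A_{\mathbf e,3}(j)=0$ for $j\ge2$; also $A_{0,2}(j)=0$ for $j\ge3$. For $a\in\mathcal A$,
\[
A_{0,2}(1)=1,\qquad A_{0,2}(2)=2,\qquad A_{0,3}(1)=\tfrac12 .
\]
\end{lemma}

\begin{proof}
At $\ell=2$ we have $u+v\equiv2$ and $uv\equiv1\pmod4$; at $\ell=3$ we have $u+v\equiv2$ and $uv\equiv1\pmod3$. Fix $b$. For $\ell=2$, $j\ge5$, the shift $w\mapsto w+2^{j-2}$ permutes the units, preserves characters of conductor dividing $8$, and multiplies the phase by $e(b(u+v)/4)=-1$; so the average is $0$. For $\ell=3$, $j\ge2$, the shift $w\mapsto w+3^{j-1}$ preserves characters of conductor dividing $3$ and multiplies the phase by $e(2b/3)\ne1$; again the average is $0$.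

For $\mathbf e=0$, Lemma~\ref{lem:w} gives $\mathbb E_w\,e(bw(u+v)/\ell^j)=\alpha_k$ with $k=\ell^j/(\ell^j,u+v)$. For $\ell^j=2,4,3$ we have $k=1,2,3$ and $\alpha_k=1,-1,-\frac12$; for $2^j$ with $j\ge3$ we have $4\mid k$ and $\alpha_k=0$. For $a\in\mathcal A$, $uv-a\equiv2\pmod4$ at $\ell=2$ and $uv-a\equiv-1\pmod3$ at $\ell=3$. Thus $A_{0,2}(1)=e(2/2)=1$, $A_{0,2}(2)=-\sum_{b=1,3}e(2b/4)=2$, and $A_{0,3}(1)=-\frac12\sum_{b=1,2}e(-b/3)=\frac12$.
\end{proof}

The full Euler factors are $1+1+2=4$ at $2$, as in Example~\ref{ex:parity}, and $1+\frac12=\frac32$ at $3$. Apart from Lemma~\ref{lem:congruence}, this is the only place where the class of $a$ is used. For $a\equiv1\pmod4$ the same computation gives $1+1-2=0$, and for $a\equiv1\pmod3$ it gives $1-1=0$, in agreement with \eqref{eq:obstruction}.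

\subsection{The exceptional terms}
If $\mathfrak f$ is large, the twisted singular series are small. If $\mathfrak f$ is small, Siegel's theorem keeps $\beta$ away from $1$, and the twisted integrals are small.

\begin{lemma}\label{lem:twisted}
For every $a\in(N,2N]$, $M(a)=\frac1{64}J_0\mathfrak S_0(a)+O(PL^{-7})$.
\end{lemma}

\begin{proof}
Let $\mathbf e\ne0$, and let $\mathfrak f_0\ge\mathfrak f/24$ be the part of $\mathfrak f$ prime to $6$; it is squarefree. If $A_{\mathbf e}(s;a)\ne0$, then $\mathfrak f\mid s^*$, so $\mathfrak f_0\mid s$, and by Lemmas \ref{lem:factor}--\ref{lem:local23} $s=2^j3^{j'}\mathfrak f_0s'$ with $j\le4$, $j'\le1$ and $s'$ squarefree and prime to $6\mathfrak f_0$. The factors at $2$ and $3$ are at most $8$ and $2$ in modulus. For $\ell\mid s'$ the character $\chi_{1,\ell}$ is trivial and the factor is $A_{0,\ell}(1)$. Using $8^{\omega(\mathfrak f_0)}=\tau(\mathfrak f_0)^3\ll\mathfrak f_0^{1/6}$ and Mertens' estimate,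
\[
|\mathfrak S_{\mathbf e}(a)|\ll8^{\omega(\mathfrak f_0)}\mathfrak f_0^{-1/2}\prod_{5\le\ell\le D}\Bigl(1+\frac3\ell\Bigr)\ll\mathfrak f^{-1/3}L^3 .
\]
If $\mathfrak f>L^{30}$, this is $\ll L^{-7}$, and $J_{\mathbf e}\le P$. If $\mathfrak f\le L^{30}$, then (F1) with $\eta=\frac1{60}$ gives $1-\beta\gg L^{-1/2}$; as $\log P\ge L/3$, \eqref{eq:J} gives $J_{\mathbf e}\le Pe^{-c_3\sqrt L}$ with some $c_3>0$. In both cases $J_{\mathbf e}\mathfrak S_{\mathbf e}\ll PL^{-7}$, and Lemma~\ref{lem:shape} gives the result.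
\end{proof}

\subsection{A lower bound for the singular series}
The local factors $A_{0,\ell}(1)$ are of size $1/\ell$ with sign $(\frac{-a}\ell)$, so the absolute values do not show that the truncated sum $\mathfrak S_0(a)$ is close to a product. We complete it to the sum over all $D$-smooth $s$ (those with all prime factors at most $D$), which is a finite product of positive factors, and bound the difference in mean square.

\begin{lemma}\label{lem:lower}
There is an absolute constant $c_4>0$ such that $\operatorname{Re}M(a)\ge c_4P/L$ for all but $O(NL^BD^{-1})$ of the $a\in\mathcal A_\iota$.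
\end{lemma}

\begin{proof}
By Lemmas \ref{lem:factor}--\ref{lem:local23}, for all $a\in\mathbb Z$ the number $A_0(s;a)$ vanishes unless $s=s_6s'$ with $s_6\mid12$ and $s'$ squarefree and prime to $6$, and then
\begin{equation}\label{eq:A0}
|A_0(s;a)|\le4\cdot3^{\omega(s')}/s'\ll3^{\omega(s)}/s .
\end{equation}
For $a\in\mathcal A$, by multiplicativity, Lemma~\ref{lem:local}(ii), $\frac{\ell+1}{(\ell-1)^2}=\frac1\ell+O(\ell^{-2})$ and Mertens' estimate,
\[
\mathfrak P(a):=\sum_{s\ D\text{-smooth}}A_0(s;a)=6\prod_{5\le\ell\le D}\bigl(1+A_{0,\ell}(1)\bigr)\ge6\prod_{5\le\ell\le D}\Bigl(1-\frac{\ell+1}{(\ell-1)^2}\Bigr)\ge\frac{c_5}L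
\]
with an absolute $c_5>0$. Every $s\le D$ is $D$-smooth, so $\mathfrak P(a)-\mathfrak S_0(a)$ is the sum of $A_0(s;a)$ over the $D$-smooth $s>D$.

For $s>N^{1/2}$ we insert the factor $(s/N^{1/2})^{\eta}\ge1$ with $\eta=1/\log D$ (Rankin's trick). Since $\ell^\eta\le\exp(1)<3$ for $\ell\le D$, \eqref{eq:A0} bounds these terms by
\[
\ll N^{-\eta/2}\prod_{5\le\ell\le D}\Bigl(1+\frac9\ell\Bigr)\ll e^{-\sqrt L/(2c)}L^9\ll D^{-1}.
\]

For $D<s\le N^{1/2}$ write $A_0(s;a)=\sum^*_{b\,(s)}\sigma(b/s)e(-ab/s)$ with $\sigma(b/s)=\mathbb E_{u,v,w}\,e(bF/s)$, which does not depend on $a$. By Parseval's identity on $\mathbb Z/s$ and \eqref{eq:A0}, $\sum^*_b|\sigma(b/s)|^2=\frac1s\sum_{a\,(s)}|A_0(s;a)|^2\ll9^{\omega(s)}/s^2\le\tau(s)^4/s^2$. The fractions are $N^{-1}$-spaced, so (F3) and (F4) give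
\[
\sum_{N<a\le2N}\Bigl|\sum_{\substack{D<s\le N^{1/2}\\s\ D\text{-smooth}}}A_0(s;a)\Bigr|^2\ll N\sum_{s>D}\frac{\tau(s)^4}{s^2}\ll\frac{NL^B}D .
\]
The inner sum exceeds $c_5/(4L)$ in modulus for $O(NL^BD^{-1})$ values of $a$ only. For the other $a\in\mathcal A_\iota$ we have $\operatorname{Re}\mathfrak S_0(a)\ge c_5/(2L)$, and Lemma~\ref{lem:twisted} with $J_0\ge P/4$ gives the claim.
\end{proof}

\section{End of the proof}\label{sec:end}

\begin{proof}[Proof of Proposition~\ref{prop:rho}]
We use \eqref{eq:decomposition} and the threshold $y=c_4P/(8L)$. The number of $a\in(N,2N]$ with $|T(a)|>y$ is at most $y^{-2}\sum_a|T(a)|^2\ll NL^BD^{-1/2}$ by Lemma~\ref{lem:tail}. The number with $|E(a)|>y$ is at most $y^{-1}\sum_a|E(a)|\ll NL^BD^{-1/3}$ by Lemma~\ref{lem:expansion}. The number with $|\rho^\flat(a)|>y$ is at most $y^{-2}V\ll NL^BD^{-1/6}$ by Lemma~\ref{lem:flat}. Together with the exceptional set of Lemma~\ref{lem:lower}, these are $\ll NL^BD^{-1/6}\ll ND^{-1/7}$ integers. For every other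 $a\in\mathcal A_\iota$, since $\rho(a)$ is real,
\[
\rho(a)\ge\operatorname{Re}M(a)-3y\ge\frac{c_4P}{2L}.
\]
This is the proposition with $c_2=c_4/2$.
\end{proof}

Proposition~\ref{prop:rho}, applied with $\iota=0$ and $\iota=1$, gives Proposition~\ref{prop:main} by Section~\ref{sec:setup}, and Section~\ref{sec:induction} then gives Theorems \ref{thm:chain} and \ref{thm:good}.

\begin{thebibliography}{9}

\bibitem{Dav}
Davenport, \emph{Multiplicative Number Theory}.

\bibitem{EIS}
\emph{List of Works Citing The Encyclopedia of Integer Sequences},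
\texttt{http://plouffe.fr/\allowbreak simon/\allowbreak articles/\allowbreak Citations/\allowbreak EIS\%20citations\%201.pdf}

\end{thebibliography}
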